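\title{Clique minors in graphs with linear edge expansion}

\begin{abstract}
Let $G$ be a graph on $n$ vertices with maximum degree at most $d$, where $d\ge 3$, in which every set $S$ of at most $n/2$ vertices sends at least $\varepsilon d|S|$ edges to its complement. We prove that if $n$ is large in terms of $\varepsilon$, then $G$ has a clique minor on $\Omega\big(\sqrt{nd/\log d}\big)$ vertices, where the implied constant depends only on $\varepsilon$. It suffices that the sets of size between $n/3$ and $n/2$ expand, and the order $\sqrt{nd/\log d}$ is optimal for every $3\le d\le n$. The branch sets are traces of random walks, repaired by short paths.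
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and logarithms are natural. A vertex set is \emph{connected} if it is nonempty and induces a connected subgraph, and two disjoint vertex sets are \emph{adjacent} if some edge joins them. A graph has a \emph{$K_r$ minor} if it contains $r$ pairwise disjoint, pairwise adjacent connected sets, the \emph{branch sets}. For disjoint sets $A,B\subseteq V(G)$ let $e(A,B)$ be the number of edges with one end in $A$ and the other in $B$. For a graph $G$ on $n$ vertices and a nonempty set $S\subseteq V(G)$ put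
\[
h(S)=\frac{e(S,V(G)\setminus S)}{|S|},\qquad h(G)=\min\{h(S): 1\le |S|\le n/2\}.
\]
If the maximum degree is at most $d$, then $h(S)\le d$ for every $S$. The condition $h(G)\ge\varepsilon d$ thus says that every set of at most half of the vertices sends out a fixed fraction of the largest conceivable number of edges.

How large a clique minor does this force? A $K_r$ minor needs $\binom r2$ edges and $G$ has at most $nd/2$, so $r\le 1+\sqrt{nd}$. To see what to expect, consider a random graph in which each pair is an edge with probability about $d/n$, and look for $t$ branch sets of size $n/t$. Two such sets are nonadjacent with probability about $e^{-nd/t^2}$, so a given system of sets succeeds with probability about $\exp(-\frac12t^2e^{-nd/t^2})$. Against this stands the number of systems that we may try. Branch sets are connected, so a system is described by a forest in the graph, and the expected number of forests is $e^{O(n\log d)}$. For $t^2=4nd/\log d$ we have $t^2e^{-nd/t^2}=4nd^{3/4}/\log d$, which for large $d$ is far above $n\log d$, and no system succeeds. For $t^2=nd/(2\log d)$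 the same quantity equals $n/(2d\log d)$, and counting gives no obstruction. So the natural guess is $\sqrt{nd/\log d}$, and the list of open problems \cite{list} contains the following question.

\begin{quote}
\emph{Is it true that for every $\varepsilon>0$ there are $n_0$ and $c>0$ such that every graph $G$ on $n\ge n_0$ vertices with maximum degree at most $d$, where $d\ge3$, and $h(G)\ge\varepsilon d$ has a $K_r$ minor with $r\ge c\sqrt{nd/\log d}$?}
\end{quote}

Here $d$ may depend on $n$ in any way, while $n_0$ and $c$ depend only on $\varepsilon$. Two partial results are known. The answer is yes under the additional assumption that $h(S)\ge(1/2+\varepsilon)d$ for every set $S$ of size at most $\varepsilon n$; and every graph as in the question has a clique minor on $\Omega(\sqrt n)$ vertices, so the answer is yes when $d$ is constant. We use neither of these results. We show that the answer is yes in general.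

\begin{theorem}\label{thm:main}
For every $\varepsilon>0$ there are $n_0,c>0$ such that every graph $G$ on $n\ge n_0$ vertices with maximum degree at most $d$, $d\ge3$, and $h(G)\ge\varepsilon d$ has a $K_r$ minor with $r\ge c\sqrt{nd/\log d}$.
\end{theorem}

Only sets of linear size need to expand.

\begin{theorem}\label{thm:linear}
The conclusion of Theorem~\ref{thm:main} holds, with other $n_0$ and $c$, if the hypothesis $h(G)\ge\varepsilon d$ is replaced by: $h(S)\ge\varepsilon d$ for all $S$ with $n/3\le|S|\le n/2$.
\end{theorem}

The order of the bound cannot be improved for any $d$.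

\begin{theorem}\label{thm:sharp}
There are constants $\varepsilon_0,C,n_1>0$ such that for all $n\ge n_1$ and $3\le d\le n$ there is a graph $G$ on between $n/2$ and $n$ vertices with maximum degree at most $d$ and $h(G)\ge\varepsilon_0d$ that has no $K_r$ minor with $r\ge C\sqrt{nd/\log d}$.
\end{theorem}

\begin{remark}\label{rem:hyp}
Neither hypothesis of Theorem~\ref{thm:main} can be dropped. A disjoint union of copies of $K_{d+1}$ has maximum degree $d$ and no $K_{d+2}$ minor, however large $n$ is. For the degree bound, let $G$ be complete bipartite with parts $A$ and $B$, where $|A|=d$ and $n\ge4d$. A set $S$ with $i$ vertices in $A$, $j$ vertices in $B$ and $i+j\le n/2$ sends out $i(n-d-j)+j(d-i)$ edges, and $n-d-j\ge n/4\ge d$. This is at least $\frac d2|S|$ if $i\le d/2$, and at least $\frac d2\cdot\frac n4\ge\frac d4|S|$ otherwise, so $h(G)\ge d/4$. But a branch set that avoids $A$ is a single vertex of $B$, and two of these are nonadjacent, so $G$ has no $K_{d+2}$ minor.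
\end{remark}

We use two results from the literature.

\begin{theorem}[Kostochka \cite{kostochka}, Thomason \cite{thomason}]\label{thm:KT}
There is a constant $c_{KT}>0$ such that every graph of average degree at least $D\ge3$ has a $K_r$ minor with $r\ge c_{KT}D/\sqrt{\log D}$.
\end{theorem}

\begin{theorem}[Bollob\'as \cite{bollobas}]\label{thm:cubic}
There is a constant $c_1>0$ such that for all large even $n$ there is a cubic graph on $n$ vertices with $h\ge c_1$.
\end{theorem}

Theorem~\ref{thm:KT} already answers the question when $d$ is linear in $n$: taking $S$ to be a single vertex shows that all degrees are at least $\varepsilon d$, and $\varepsilon d/\sqrt{\log(\varepsilon d)}$ then has order $n/\sqrt{\log n}$. We use it for $d>\sqrt n$. Theorem~\ref{thm:cubic} is needed only for Theorem~\ref{thm:sharp} with bounded $d$ (and for an example).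

\section{The idea of the proof}\label{sec:idea}

For a vertex set $B$ let $N(B)$ be the set of vertices outside $B$ with a neighbor in $B$, and let $\deg_B(u)$ be the number of neighbors of $u$ in $B$.

We build branch sets one at a time. Suppose that $B_1,\dots,B_s$ have been built, each of size about $\ell$, and that the set $R$ of unused vertices contains most of $V(G)$ and induces an expander. A new branch set must be a connected subset of $R$ that meets $U_j=N(B_j)\cap R$ for every $j$. The set of vertices visited by a random walk of length $\ell$ in $G[R]$ is connected for free, and it misses a given set $U$ with probability at most $\exp(-c\ell|U|/n)$, much as $\ell$ independent samples would (Lemma~\ref{lem:hit}). If $|U_j|$ has order $d\ell$, then $U_j$ is missed with probability at most $\exp(-cd\ell^2/n)$, and there is room for $t\approx n/\ell$ branch sets. Three difficulties arise.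

\subsection*{Many edges, few neighbors}
Edge expansion gives $\varepsilon d|B|$ edges leaving $B$, but these may end in as few as $O(|B|)$ vertices.

\begin{example}\label{ex:blowup}
Let $H$ be a cubic graph on $m\ge4$ vertices with $h(H)\ge c_1$. Replace each vertex $v$ by an independent set $V_v$ of $k$ vertices, called a class, and each edge $uv$ by a complete bipartite graph between $V_u$ and $V_v$. The resulting graph $G$ is $d$-regular with $d=3k$, and $h(G)\ge c_1d/12$. To see this, let $|S|\le mk/2$, put $x_v=|S\cap V_v|/k$ and $\sigma=\sum_vx_v=|S|/k\le m/2$, and let $Z\subseteq V(H)$ contain each $v$ independently with probability $x_v$. Then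
\[
e(S,V(G)\setminus S)=k^2\sum_{uv\in E(H)}\big(x_u(1-x_v)+x_v(1-x_u)\big)=k^2\,\mathbb E\,e(Z,V(H)\setminus Z).
\]
Now $e(Z,V(H)\setminus Z)\ge c_1\min(|Z|,m-|Z|)\ge c_1|Z|(m-|Z|)/m$, and
\[
\mathbb E\,|Z|(m-|Z|)=\sum_{u\ne v}x_u(1-x_v)\ge\sigma(m-\sigma)-\sigma\ge\sigma m/4 .
\]
Hence $e(S,V(G)\setminus S)\ge c_1k^2\sigma/4=c_1d|S|/12$.

Take a connected set of at least two vertices of $H$. The union $B$ of the corresponding classes is connected, and $|N(B)|\le3|B|$, with no factor $d$. If instead $T$ contains one vertex from each of these classes, then $T$ is connected, at least $(d-3)|T|$ edges leave $T$, and every vertex of $G$ has at most three neighbors in $T$, so $|N(T)|\ge(d-3)|T|/3$. The quantity that tells the two sets apart is $\sum_u\deg(u)^2$, with degrees counted into the set. For $T$ it is at most $3\sum_u\deg_T(u)=3d|T|$. For $B$ every nonzero term $\deg_B(u)$ is at least $k$, so the sum is at least $k\sum_u\deg_B(u)=d^2|B|/3$.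
\end{example}

A random walk in this graph projects to a random walk in $H$, which keeps entering new classes, so its trace should resemble $T$. Lemma~\ref{lem:core} shows that in every expander the trace of a walk has a small second moment $\sum_u\deg_T(u)^2$. We record the second moment rather than $|N(T)|$ because $R$ shrinks as the construction goes on: the second moment guarantees many neighbors in \emph{any} set that receives a fixed fraction of the edges of $T$ (Lemma~\ref{lem:spread}).

\subsection*{From $\log n$ to $\log d$}
To meet all the sets $U_j$ by a union bound we need $d\ell^2/n$ to be a large multiple of $\log t$, which has order $\log n$; this yields only $t\approx\sqrt{nd/\log n}$. We take $d\ell^2/n\approx K^2\log d$ instead. Then the walk typically misses at most $q=t/d^2$ of the sets $U_j$, and we reach these by paths, which may add only a small multiple of $\ell$ vertices. The case $d=3$ shows the problem: $t$, $\ell$ and $q$ all have order $\sqrt n$, a path to a prescribed $U_j$ may have length of order $\log n$, and the total $\sqrt n\log n$ is too large. The saving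 is that while $m$ sets are still missed, we do not care which one we reach next. Their union has order $m\ell$ vertices, a fraction of order $m/t$ of the graph, so a ball of radius $O(\log(t/m))$ around it covers half of $R$, and the walk meets this ball. The total length of the paths is $O\big(\sum_{m\le q}\log(t/m)\big)=O(q\log d)$, which is small compared with $\ell$ (Section~\ref{sec:sparse}).

When $d$ is close to $n$ this scheme breaks down, since $\sqrt{n\log d/d}$ is about $\sqrt{\log n}$ and our bound $e^{-c\ell}$ for missing even a set of linear size is no longer a power of $1/d$. But for $d>\sqrt n$ we have $\log n\le2\log d$, so we can afford the loss in Theorem~\ref{thm:KT}: it suffices to build a dense minor on order $\sqrt{nd}$ vertices, with no repairs (Section~\ref{sec:dense}).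

\subsection*{Keeping $R$ an expander}
Removing branch sets may destroy the expansion of $G[R]$, and an old branch set may lose its edges into $R$. We discard the offending sets and show that the discarded part stays small (Section~\ref{sec:partition}).

\section{Random walks in an expanding induced subgraph}\label{sec:walk}

In Sections~\ref{sec:walk}--\ref{sec:sparse}, $G$ is a graph as in Theorem~\ref{thm:main}, $V=V(G)$, and ``$n$ large'' means large in terms of $\varepsilon$. All degrees lie between $\varepsilon d$ and $\min(d,n)$, so $\varepsilon\le1$ and $d\le n/\varepsilon$. Put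
\[
\eta=\frac\varepsilon4,\qquad\gamma=\frac{\eta^2}4,\qquad\beta=\frac{\varepsilon\gamma}{96},\qquad c_0=\frac{\beta^2\gamma}{16}.
\]
In this section we fix a set $R\subseteq V$ and an integer $\ell$ with
\begin{equation}\label{eq:R}
n':=|R|\ge n/2,\qquad h(G[R])\ge\eta d,\qquad 2\le\ell\le n/2 .
\end{equation}

The \emph{Laplacian} of $G[R]$ is the symmetric matrix $L$ given by $(Lg)(x)=\sum_{y\in R,\,xy\in E}(g(x)-g(y))$ for $g\colon R\to\mathbb R$. It satisfies $L\mathbf 1=0$ and $\langle g,Lg\rangle=\sum_{xy}(g(x)-g(y))^2$, the sum being over the edges of $G[R]$. Since $(u\pm v)^2\le2u^2+2v^2$ and degrees are at most $d$,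
\begin{equation}\label{eq:2d}
\sum_{xy}(g(x)\pm g(y))^2\le2d\|g\|^2 ,
\end{equation}
so the eigenvalues of $L$ lie in $[0,2d]$. Cheeger's inequality turns edge expansion into a spectral gap; we include the short proof.

\begin{lemma}\label{lem:cheeger}
If $f\ne0$, $f\perp\mathbf 1$ and $Lf=\lambda f$, then $\lambda\ge\eta^2d/2$.
\end{lemma}

\begin{proof}
As $f\perp\mathbf 1$, it takes both signs. Replacing $f$ by $-f$ if necessary, assume $|\{f>0\}|\le n'/2$, and let $g=\max(f,0)\ne0$. If $g(x)>0$, then $g(x)=f(x)$, while $g(y)\ge f(y)$ for all $y$, so $(Lg)(x)\le(Lf)(x)=\lambda g(x)$. Multiplying by $g(x)$ and summing gives $\langle g,Lg\rangle\le\lambda\|g\|^2$. For $\tau\ge0$ the set $A_\tau=\{g^2>\tau\}$ has at most $n'/2$ elements, so $e(A_\tau,R\setminus A_\tau)\ge\eta d|A_\tau|$. An edge $xy$ leaves $A_\tau$ exactly when $\tau$ lies between $g(x)^2$ and $g(y)^2$. Therefore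
\[
\eta d\|g\|^2=\eta d\int_0^\infty|A_\tau|\,d\tau\le\int_0^\infty e(A_\tau,R\setminus A_\tau)\,d\tau=\sum_{xy}|g(x)-g(y)|\,(g(x)+g(y)).
\]
By the Cauchy--Schwarz inequality and \eqref{eq:2d}, the right side is at most $\sqrt{\lambda\|g\|^2}\sqrt{2d\|g\|^2}$. Hence $\lambda\ge(\eta d)^2/(2d)$.
\end{proof}

The graph $G[R]$ need not be regular, so we use a walk whose stationary distribution is uniform regardless. Let $P=I-\frac1{2d}L$. This is the transition matrix of the walk that moves from $x$ to each neighbor in $R$ with probability $1/(2d)$ and stays at $x$ otherwise. It is symmetric, $P\mathbf 1=\mathbf 1$, its eigenvalues lie in $[0,1]$, and by Lemma~\ref{lem:cheeger} those on $\mathbf 1^\perp$ lie in $[0,1-\gamma]$. Let $w_1,\dots,w_\ell$ be the walk with transition matrix $P$ and $w_1$ uniform on $R$, and let $T=\{w_1,\dots,w_\ell\}$ be its \emph{trace}. The trace is connected and $|T|\le\ell$. By symmetry of $P$ every $w_i$ is uniform on $R$, and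
\begin{equation}\label{eq:pair}
\Pr(w_i=x,\ w_j=y)=\frac1{n'}P^{|i-j|}(x,y).
\end{equation}

\begin{lemma}\label{lem:hit}
For every $U\subseteq R$,
\[
\Pr(T\cap U=\emptyset)\le\exp\big(-\gamma(\ell-1)|U|/n'\big)\le\exp\big(-\gamma\ell|U|/(2n)\big).
\]
\end{lemma}

\begin{proof}
Let $Y=R\setminus U$ and let $\Pi$ be the diagonal matrix that projects onto the coordinates in $Y$. Summing over all walks that stay in $Y$,
\[
\Pr(T\subseteq Y)=\frac1{n'}\mathbf 1_Y^{\top}(\Pi P\Pi)^{\ell-1}\mathbf 1_Y\le\|\Pi P\Pi\|^{\ell-1}.
\]
The matrix $\Pi P\Pi$ is positive semidefinite, so its norm is the maximum of $f^{\top}Pf$ over unit vectors $f$ supported on $Y$. The component of such an $f$ along $\mathbf 1$ has squared length $\alpha=(\sum_xf(x))^2/n'\le|Y|/n'$, by Cauchy--Schwarz. So $f^{\top}Pf\le\alpha+(1-\gamma)(1-\alpha)=1-\gamma(1-\alpha)\le1-\gamma|U|/n'$. This gives the first bound, and the second follows from $\ell-1\ge\ell/2$ and $n'\le n$.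
\end{proof}

The next definition lists what we need from a trace. It refers to $G$ but not to $R$, so it survives later changes of $R$.

\begin{definition}\label{def:core}
An \emph{$\ell$-core} is a connected set $T\subseteq V$ such that
\[
\frac{\gamma\ell}{12}\le|T|\le\ell\qquad\text{and}\qquad\sum_{u\in V}\deg_T(u)^2\le\frac{8\ell d}\gamma+\frac{8\ell^2d^2}n .
\]
\end{definition}

The two terms have a plain meaning. The sum counts triples $(u,x,y)$ with $x,y\in T$ both adjacent to $u$. The triples with $x=y$ contribute up to $\ell d$, and two independent uniform vertices have up to $d^2/n$ common neighbors on average.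

\begin{lemma}\label{lem:core}
With probability at least $1/2$ the trace $T$ is an $\ell$-core.
\end{lemma}

\begin{proof}
Write $X\preceq X'$ if $X'-X$ is positive semidefinite, and recall that $\operatorname{tr}(XZ)\le\operatorname{tr}(X'Z)$ whenever $X\preceq X'$ and $Z$ is positive semidefinite. For $r\ge0$ we have $P^r\preceq(1-\gamma)^rI+\frac1{n'}\mathbf 1\mathbf 1^{\top}$, as one sees by comparing eigenvalues on $\mathbf 1$ and on $\mathbf 1^\perp$. Let $Z$ be a positive semidefinite matrix indexed by $R$. By \eqref{eq:pair},
\[
\mathbb E\,Z(w_i,w_j)=\frac1{n'}\operatorname{tr}\big(P^{|i-j|}Z\big)\le(1-\gamma)^{|i-j|}\,\frac{\operatorname{tr}Z}{n'}+\frac{\mathbf 1^{\top}Z\mathbf 1}{n'^2}.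
\]
For each $i$ we have $\sum_j(1-\gamma)^{|i-j|}\le2\sum_{r\ge0}(1-\gamma)^r=2/\gamma$, so
\begin{equation}\label{eq:Z}
\mathbb E\sum_{i,j\le\ell}Z(w_i,w_j)\le\frac{2\ell}\gamma\cdot\frac{\operatorname{tr}Z}{n'}+\ell^2\,\frac{\mathbf 1^{\top}Z\mathbf 1}{n'^2}.
\end{equation}

\emph{Size.} Take $Z=I$. The sum in \eqref{eq:Z} is the number $N$ of pairs $(i,j)$ with $w_i=w_j$, and $\mathbb EN\le2\ell/\gamma+\ell^2/n'\le3\ell/\gamma$ because $\ell\le n/2\le n'$. By Markov's inequality, $N\le12\ell/\gamma$ with probability at least $3/4$. If $v_x$ is the number of visits to $x$, then $\ell^2=(\sum_{x\in T}v_x)^2\le|T|\sum_xv_x^2=|T|N$, so in this event $|T|\ge\gamma\ell/12$.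

\emph{Second moment.} Let $A$ be the $R\times V$ matrix with $A(x,u)=1$ if $xu\in E(G)$ and $0$ otherwise, and take $Z=AA^{\top}$, so that $Z(x,y)$ is the number of common neighbors of $x$ and $y$ in $G$. The sum in \eqref{eq:Z} is
\[
F=\sum_{u\in V}|\{i:w_iu\in E(G)\}|^2\ge\sum_{u\in V}\deg_T(u)^2 .
\]
We have $\operatorname{tr}Z=\sum_{x\in R}\deg_V(x)\le n'd$ and $\mathbf 1^{\top}Z\mathbf 1=\sum_{u\in V}\deg_R(u)^2\le d\sum_{u\in V}\deg_R(u)\le n'd^2$. So $\mathbb EF\le2\ell d/\gamma+\ell^2d^2/n'\le2\ell d/\gamma+2\ell^2d^2/n$, and with probability at least $3/4$, $F$ is at most four times this bound.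

Both events hold with probability at least $1/2$.
\end{proof}

\begin{lemma}\label{lem:spread}
If $T$ is an $\ell$-core and $R_1\subseteq V\setminus T$ satisfies $e(T,R_1)\ge\beta d\ell$, then $|N(T)\cap R_1|\ge c_0\min(d\ell,n)$.
\end{lemma}

\begin{proof}
We have $e(T,R_1)=\sum_{u\in N(T)\cap R_1}\deg_T(u)$, so by Cauchy--Schwarz
\[
|N(T)\cap R_1|\ge\frac{e(T,R_1)^2}{\sum_u\deg_T(u)^2}\ge\frac{\beta^2d^2\ell^2}{\frac{16}\gamma\max(\ell d,\ell^2d^2/n)}=c_0\min(d\ell,n).\qedhere
\]
\end{proof}

\section{Admissible partitions}\label{sec:partition}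

During the construction, $V$ is partitioned into the union $M$ of the current branch sets, a set $S$ of discarded vertices, and the reservoir $R$ of unused vertices. We discard a set only if it sends few edges to what remains of $R$. Then $S$ as a whole sends few edges to $R$; since $S$ expands in $G$, most of its edges go to $M$; and $M$ is small, so $S$ is small.

\begin{definition}\label{def:adm}
A partition $V=M\cup S\cup R$, written $(M,S,R)$, is \emph{admissible} if $|M|\le\varepsilon n/16$, $|R|\ge0.4n$ and $e(S,R)\le\eta d|S|$.
\end{definition}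

\begin{lemma}\label{lem:partition}
If $(M,S,R)$ is admissible, then $|S|\le n/12$ and $|R|\ge0.85n$.
\end{lemma}

\begin{proof}
Suppose $|S|>n/2$. Then $0.4n\le|V\setminus S|<n/2$, so $e(S,V\setminus S)\ge0.4\,\varepsilon dn$. On the other hand $|S|\le0.6n$, so
\[
e(S,V\setminus S)=e(S,R)+e(S,M)\le\tfrac\varepsilon4d\cdot0.6n+d|M|\le(0.15+0.0625)\,\varepsilon dn,
\]
a contradiction. Hence $|S|\le n/2$, and $\varepsilon d|S|\le e(S,R)+e(S,M)\le\frac\varepsilon4d|S|+d|M|$. This gives $|S|\le\frac4{3\varepsilon}|M|\le n/12$ and $|R|\ge(1-\frac1{12}-\frac1{16})n\ge0.85n$.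
\end{proof}

We change an admissible partition by three kinds of moves, each applied to a nonempty set.
\begin{itemize}
\item \emph{Discard}: move a set $B\subseteq M$ with $e(B,R)<\eta d|B|$ from $M$ to $S$.
\item \emph{Clean}: move a set $X\subseteq R$ with $|X|\le|R|/2$ and $e(X,R\setminus X)<\eta d|X|$ from $R$ to $S$.
\item \emph{Grow}: move a set $B\subseteq R$ with $|M|+|B|\le\varepsilon n/16$ from $R$ to $M$.
\end{itemize}
If no cleaning move is available, then $h(G[R])\ge\eta d$; since also $|R|\ge0.85n$, the results of Section~\ref{sec:walk} apply to $R$.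

\begin{lemma}\label{lem:moves}
Each move preserves admissibility, and every sequence of moves has length at most $2n$.
\end{lemma}

\begin{proof}
Let $(M,S,R)$ be admissible. The bound on $|M|$ is preserved by all three moves. After discarding, $R$ is unchanged and $e(S\cup B,R)=e(S,R)+e(B,R)\le\eta d|S\cup B|$. After cleaning, $e(S\cup X,R\setminus X)\le e(S,R)+e(X,R\setminus X)\le\eta d|S\cup X|$, and $|R\setminus X|\ge|R|/2\ge0.425n$ by Lemma~\ref{lem:partition}. After growing, $e(S,R\setminus B)\le e(S,R)$, and $|R\setminus B|\ge n-\frac n{12}-\frac n{16}\ge0.4n$ because $|S|\le n/12$. Finally, the integer $2|S|+|M|$ lies in $[0,2n]$ and increases by $|B|$, $2|X|$ and $|B|$, respectively.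
\end{proof}

\section{Large degrees: a dense minor}\label{sec:dense}

We prove Theorem~\ref{thm:main} for $d>\sqrt n$. Put
\[
K=\frac6{\gamma c_0\sqrt\varepsilon},\qquad\kappa=\frac\varepsilon{128K},\qquad\ell=\big\lceil K\sqrt{n/d}\,\big\rceil,\qquad t=\kappa\sqrt{nd}.
\]
Since $n/d\ge\varepsilon$, we have $K\sqrt{n/d}\ge K\sqrt\varepsilon\ge6$, and therefore $2\le\ell\le2K\sqrt{n/d}\le2Kn^{1/4}\le n/2$ for $n$ large. Also $t\ge\kappa n^{3/4}\ge2$ for $n$ large, and
\begin{equation}\label{eq:dense}
2t\ell\le4\kappa Kn\le\frac{\varepsilon n}{16},\qquad\min\Big(\frac{d\ell^2}n,\ell\Big)\ge\min\big(K^2,K\sqrt\varepsilon\big)=K\sqrt\varepsilon .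
\end{equation}
We want each new set to be adjacent to a fixed fraction of the old ones. For this it is enough that a fixed fraction of the old sets still send many edges to $R$, which follows by averaging; no discarding is needed.

\begin{lemma}\label{lem:denseext}
Let $(M,S,R)$ be admissible with $h(G[R])\ge\eta d$, and let $M$ be the disjoint union of $\ell$-cores $T_1,\dots,T_s$. Then some $\ell$-core $T\subseteq R$ is adjacent to at least $2\beta s$ of the sets $T_1,\dots,T_s$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:partition}, $|M\cup S|\le0.15n$, so $e(M\cup S,R)\ge\varepsilon d(|M|+|S|)$. Subtracting $e(S,R)\le\eta d|S|$ gives $e(M,R)\ge\varepsilon d|M|$. Let $J$ be the set of $j$ with $e(T_j,R)\ge\frac\varepsilon2d|T_j|$. The sets $T_j$ with $j\notin J$ send at most $\frac\varepsilon2d|M|$ edges to $R$ in total, so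
\[
d\ell|J|\ge\sum_{j\in J}e(T_j,R)\ge\frac\varepsilon2d|M|\ge\frac\varepsilon2d\cdot\frac{\gamma\ell}{12}s=4\beta d\ell s ,
\]
that is, $|J|\ge4\beta s$. For $j\in J$ we have $e(T_j,R)\ge\frac\varepsilon2d\cdot\frac{\gamma\ell}{12}\ge\beta d\ell$, so $|N(T_j)\cap R|\ge c_0\min(d\ell,n)$ by Lemma~\ref{lem:spread}. Let $T$ be the trace of the walk on $G[R]$. By Lemma~\ref{lem:hit} and \eqref{eq:dense}, $T$ misses $N(T_j)\cap R$ with probability at most
\[
\exp\big(-\tfrac12\gamma c_0\min(d\ell^2/n,\ell)\big)\le e^{-3}\le\tfrac18 .
\]
By Markov's inequality, the probability that more than $|J|/2$ indices of $J$ are missed is at most $1/4$ (and it is $0$ if $J=\emptyset$). By Lemma~\ref{lem:core}, $T$ fails to be an $\ell$-core with probability at most $1/2$. So some outcome is an $\ell$-core adjacent to at least $|J|/2\ge2\beta s$ of the sets $T_j$.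
\end{proof}

Start from the admissible partition $(\emptyset,\emptyset,V)$ with $s=0$. Clean whenever possible. Otherwise, if $s<t$, let $T_{s+1}$ be the core given by Lemma~\ref{lem:denseext} and move it to $M$; this is a growing move, since afterward $M$ consists of fewer than $t+1\le2t$ sets of size at most $\ell$, and $2t\ell\le\varepsilon n/16$. By Lemma~\ref{lem:moves} the process stops, and it can stop only when $s\ge t$, that is, with $s=\lceil t\rceil$.

Let $H$ be the graph on $\{1,\dots,\lceil t\rceil\}$ in which $i$ and $j$ are adjacent if $T_i$ and $T_j$ are. A $K_r$ minor of $H$ gives one of $G$: replace each vertex $i$ of a branch set by $T_i$. The graph $H$ has at least $\sum_{s<\lceil t\rceil}2\beta s=\beta\lceil t\rceil(\lceil t\rceil-1)$ edges, so its average degree is at least $2\beta(\lceil t\rceil-1)\ge D:=\beta t$, as $t\ge2$. For $n$ large, $D\ge3$, and $D\le\sqrt{nd}\le n/\sqrt\varepsilon\le n^2$, so $\log D\le2\log n\le4\log d$. By Theorem~\ref{thm:KT}, $G$ has a $K_r$ minor with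
\begin{equation}\label{eq:denseend}
r\ge c_{KT}\frac D{\sqrt{\log D}}\ge\frac{c_{KT}\beta\kappa}2\sqrt{\frac{nd}{\log d}} .
\end{equation}

\section{Small degrees: repairing a walk by short paths}\label{sec:sparse}

We prove Theorem~\ref{thm:main} for $3\le d\le\sqrt n$. The following constants depend only on $\varepsilon$:
\[
C_1=\frac{12\cdot128}{\eta\gamma\varepsilon},\qquad a=\frac1{\log(1+\eta)},\qquad C_2=1+a\big(\log(eC_1)+2\big).
\]
Choose $K$ (afresh) so large that, with $\kappa=\varepsilon/(128K)$ and $\rho=\kappa/K=\varepsilon/(128K^2)$,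
\begin{equation}\label{eq:K}
\gamma c_0K^2\ge10\qquad\text{and}\qquad C_2\,\rho\le\beta .
\end{equation}
In particular $K\ge1$ and $\rho\le\beta\le\gamma/8$. Put
\[
\ell=\big\lceil K\sqrt{n\log d/d}\,\big\rceil,\qquad t=\kappa\sqrt{nd/\log d},\qquad q=t/d^2 .
\]
Since $1<\log d<d\le\sqrt n$, we have $\sqrt n\le n\log d/d\le n$. So $n^{1/4}\le\ell\le2K\sqrt{n\log d/d}\le2K\sqrt n$, and for $n$ large
\[
2\le\ell\le n/2,\qquad d\ell\le2K\sqrt{nd\log d}\le2Kn^{3/4}\sqrt{\log n}\le n,\qquad t\ge\kappa\sqrt n\ge1 .
\]
The lower bound $\ell\ge K\sqrt{n\log d/d}$ gives the first three of the following relations, and the upper bound gives the last: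
\begin{equation}\label{eq:par}
\frac{d\ell^2}n\ge K^2\log d,\qquad q\log d\le\frac{\rho\ell}d,\qquad\frac n\ell\le\frac{128t}\varepsilon,\qquad4t\ell\le8\kappa Kn=\frac{\varepsilon n}{16}.
\end{equation}

A branch set will consist of a core and a few added vertices. The added part must be so small that it cannot account for the edges from the branch set to $R$; otherwise Lemma~\ref{lem:spread} would say nothing.

\begin{definition}\label{def:block}
An \emph{$\ell$-block} is a connected set $B=T\cup Q$, where $T$ is an $\ell$-core and $|Q|\le\beta\ell$.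
\end{definition}

Thus $\gamma\ell/12\le|B|\le2\ell$ for every $\ell$-block $B$.

\begin{lemma}\label{lem:ext}
Let $(M,S,R)$ be admissible with $h(G[R])\ge\eta d$, and let $M$ be the disjoint union of $\ell$-blocks $B_1,\dots,B_s$, where $s<t$ and $e(B_j,R)\ge\eta d|B_j|$ for all $j$. Then some $\ell$-block $B\subseteq R$ is adjacent to every $B_j$.
\end{lemma}

\begin{proof}
Let $n'=|R|$ and $U_j=N(B_j)\cap R$. We need an $\ell$-block in $R$ that meets every $U_j$.

\emph{Step 1: each $U_j$ is large.} Write $B_j=T_j\cup Q_j$ as in Definition~\ref{def:block}. Then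
\[
e(T_j,R)\ge\eta d|B_j|-d|Q_j|\ge\frac{\eta\gamma}{12}d\ell-\beta d\ell=\beta d\ell ,
\]
because $\eta\gamma/12=2\beta$. As $d\ell\le n$, Lemma~\ref{lem:spread} gives $|U_j|\ge c_0d\ell$.

\emph{Step 2: balls around unions.} The sets $U_j$ may overlap heavily, so Step~1 gives no growth for their unions; we count edges instead, and lose the factor $d$. For $J\subseteq\{1,\dots,s\}$ with $|J|=m\ge1$ let $U_J=\bigcup_{j\in J}U_j$. At least $\eta d\sum_{j\in J}|B_j|\ge\eta dm\gamma\ell/12$ edges join $\bigcup_{j\in J}B_j$ to $U_J$, and each vertex of $U_J$ is incident with at most $d$ of them. So $|U_J|\ge\eta\gamma m\ell/12$, and \eqref{eq:par} gives $n/|U_J|\le C_1t/m$. Let $Y_J$ be the set of vertices of $R$ at distance at most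
\[
r_m=\lceil a\log(C_1t/m)\rceil
\]
from $U_J$ in $G[R]$. We claim that $|Y_J|\ge n'/2$. A set $X\subseteq R$ with $|X|\le n'/2$ has at least $e(X,R\setminus X)/d\ge\eta|X|$ neighbors in $R\setminus X$. If $|Y_J|<n'/2$, this applies to each smaller ball around $U_J$, so $|Y_J|\ge(1+\eta)^{r_m}|U_J|\ge(C_1t/m)|U_J|\ge n$, which is absurd.

\emph{Step 3: the walk.} We want the paths to start at the trace itself: growing a second ball from the trace until it covers half of $R$ could take about $\log(n/\ell)$ steps, which is the cost we are trying to avoid. So the trace should meet $Y_J$. The relevant sets $J$ depend on the walk, so we ask for this for all small $J$ at once. Let $T$ be the trace of the walk on $G[R]$ and consider three bad events.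
\begin{enumerate}
\item[(i)] $T$ is not an $\ell$-core. This has probability at most $1/2$ by Lemma~\ref{lem:core}.
\item[(ii)] $T\cap U_j=\emptyset$ for more than $q$ indices $j$. By Lemma~\ref{lem:hit}, Step~1, \eqref{eq:par} and \eqref{eq:K}, a given $U_j$ is missed with probability at most $\exp(-\frac12\gamma c_0d\ell^2/n)\le d^{-\gamma c_0K^2/2}\le d^{-5}$. By Markov's inequality this event has probability at most $td^{-5}/q=d^{-3}\le1/27$.
\item[(iii)] $T\cap Y_J=\emptyset$ for some $J$ with $1\le|J|\le q$. For fixed $J$, Lemma~\ref{lem:hit} and Step~2 bound the probability by $e^{-\gamma(\ell-1)/2}\le e^{-\gamma\ell/4}$. Since $t=d^2q$, the number of sets $J$ is at most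
\[
\sum_{m\le q}\frac{t^m}{m!}=\sum_{m\le q}d^{2m}\frac{q^m}{m!}\le d^{2q}e^q=e^{q(1+2\log d)},
\]
and $q(1+2\log d)\le3q\log d\le3\rho\ell/d\le\rho\ell\le\gamma\ell/8$, using \eqref{eq:par} and $d\ge3$. So this event has probability at most $e^{-\gamma\ell/8}$, which is at most $1/100$ for $n$ large because $\ell\ge n^{1/4}$.
\end{enumerate}
As $\frac12+\frac1{27}+\frac1{100}<1$, we may fix an outcome $T$ for which none of these events occurs.

\emph{Step 4: repair.} Start with $Q=\emptyset$. At any time let $J$ be the set of indices $j$ with $(T\cup Q)\cap U_j=\emptyset$; initially $|J|\le q$. While $J\ne\emptyset$, put $m=|J|$. Since $T$ meets $Y_J$, there is a path in $G[R]$ with at most $r_m$ edges from $T$ to $U_J$. Add its vertices outside $T$, at most $r_m$ in number, to $Q$. Then $T\cup Q$ stays connected and $J$ loses at least one index, so each value of $m$ occurs at most once. At the end $B=T\cup Q$ meets every $U_j$, and it remains to bound $|Q|$. If $q<1$, then $Q=\emptyset$. Otherwise let $x=\lfloor q\rfloor$ and $A=C_1t$. From $x!\ge(x/e)^x$ we get $\sum_{m\le x}\log(A/m)\le x\log(eA/x)$.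 The function $y\mapsto y\log(eA/y)$ has derivative $\log(A/y)$, so it increases on $(0,A]$, and $x\le q\le A$. Hence
\[
|Q|\le\sum_{m\le x}\big(1+a\log(A/m)\big)\le q\big(1+a\log(eC_1d^2)\big)\le C_2\,q\log d\le C_2\rho\ell\le\beta\ell ,
\]
where we used $\log d>1$, \eqref{eq:par} and \eqref{eq:K}. So $B$ is an $\ell$-block.
\end{proof}

Now every old set has to be reached, so a block that has lost its edges to $R$ cannot be kept. We maintain an admissible partition $(M,S,R)$ in which $M$ is the disjoint union of pairwise adjacent $\ell$-blocks $B_1,\dots,B_s$. Start from $(\emptyset,\emptyset,V)$ and always perform the first of the following steps that applies.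
\begin{enumerate}
\item[(a)] If $e(B_j,R)<\eta d|B_j|$ for some $j$, discard $B_j$ and renumber the remaining blocks.
\item[(b)] If a cleaning move is available, perform it.
\item[(c)] If $s<t$, move the block given by Lemma~\ref{lem:ext} to $M$.
\end{enumerate}
When (c) is reached, the failure of (a) and (b) gives the hypotheses of Lemma~\ref{lem:ext}. After (c), $M$ consists of fewer than $t+1\le2t$ blocks of size at most $2\ell$, so $|M|\le4t\ell\le\varepsilon n/16$ by \eqref{eq:par}, and (c) is a growing move. The number $s$ may go down as well as up, but by Lemma~\ref{lem:moves} the process stops, and it can stop only with $s\ge t$. The blocks then form a $K_s$ minor with $s\ge\kappa\sqrt{nd/\log d}$.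

Together with \eqref{eq:denseend}, this proves Theorem~\ref{thm:main}, with $c$ the smaller of the constants obtained in the two cases. \qed

\section{Expansion of linear-size sets suffices}\label{sec:linear}

Repeated cleaning, with no set $M$, turns expansion of large sets into expansion of all sets in a large induced subgraph.

\begin{lemma}\label{lem:clean}
Let $\varepsilon,d>0$ and let $G$ be a graph on $n$ vertices with $h(S)\ge\varepsilon d$ for all $S$ with $n/3\le|S|\le n/2$. Then there is a set $R\subseteq V(G)$ with $|R|\ge2n/3$ and $h(G[R])\ge\varepsilon d/2$.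
\end{lemma}

\begin{proof}
Let $V=V(G)$, and start with $S=\emptyset$ and $R=V$. While there is a nonempty $X\subseteq R$ with $|X|\le|R|/2$ and $e(X,R\setminus X)<\frac\varepsilon2d|X|$, move $X$ from $R$ to $S$. Since $e(S\cup X,R\setminus X)\le e(S,R)+e(X,R\setminus X)$, we have $e(S,V\setminus S)<\frac\varepsilon2d|S|$ after every move. The set $R$ shrinks, so the procedure ends, and then $h(G[R])\ge\varepsilon d/2$. It remains to show that $|S|<n/3$ throughout.

Suppose a move takes $S$ with $|S|<n/3$ to $S'=S\cup X$ with $|S'|\ge n/3$. As $|X|\le(n-|S|)/2$, we have $|S'|\le(n+|S|)/2<2n/3$. If $|S'|\le n/2$, then $h(S')<\varepsilon d/2$ contradicts the hypothesis. Otherwise $n/3<|V\setminus S'|<n/2$, and the hypothesis applied to $V\setminus S'$ gives $e(S',V\setminus S')\ge\varepsilon dn/3$, whereas $e(S',V\setminus S')<\frac\varepsilon2d\cdot\frac{2n}3=\varepsilon dn/3$.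
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $n_0',c'$ be the constants of Theorem~\ref{thm:main} for $\varepsilon/2$, let $n\ge3n_0'/2$, and let $R$ be given by Lemma~\ref{lem:clean}. The graph $G[R]$ has at least $2n/3\ge n_0'$ vertices, maximum degree at most $d$, and $h(G[R])\ge\frac\varepsilon2d$. So it has a $K_r$ minor with $r\ge c'\sqrt{2/3}\,\sqrt{nd/\log d}$.
\end{proof}

\section{Expanders without larger clique minors}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp} with $C=3$. Fix a constant $d_0\ge72$ such that $\sqrt d/\log d\ge2+\log d$ for all $d\ge d_0$, and put $\varepsilon_0=\min(c_1/d_0,1/32)$, with $c_1$ as in Theorem~\ref{thm:cubic}.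

\subsection*{Bounded degrees}
Let $3\le d<d_0$. For $n$ large, Theorem~\ref{thm:cubic} gives a cubic graph $G$ on $n$ or $n-1$ vertices with $h(G)\ge c_1\ge\varepsilon_0d$. If $G$ has a $K_r$ minor, then $\binom r2\le3n/2$, so $r\le1+\sqrt{3n}<3\sqrt n\le3\sqrt{nd/\log d}$.

\subsection*{Degrees $d_0\le d\le n$}
Let $G$ be the random graph on an $n$-element set $V$ in which each pair is an edge independently with probability $p=d/(2n)\le1/2$. This graph has vertices of degree above $d$ and may have small sets that do not expand, for instance isolated vertices. We therefore show only that large sets expand, that few edges meet vertices of large degree, and that there is no large clique minor; deleting those edges and applying Lemma~\ref{lem:clean} then gives the graph we want. Recall the Chernoff bounds for a binomial random variable $\xi$: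
\[
\Pr(\xi\le\tfrac12\mathbb E\xi)\le e^{-\mathbb E\xi/8},\qquad\Pr(\xi\ge(1+\delta)\mu)\le e^{-\delta^2\mu/3}\quad(0<\delta\le1,\ \mu\ge\mathbb E\xi).
\]

\emph{Cuts.} Fix $S$ with $n/3\le|S|\le n/2$. Then $e(S,V\setminus S)$ is binomial with mean $p|S|(n-|S|)$, which is at least $d|S|/4$ and at least $p\cdot2n^2/9=dn/9$. So $e(S,V\setminus S)\ge d|S|/8$ except with probability at most $e^{-dn/72}\le e^{-n}$. The probability that this fails for some $S$ is at most $(2/e)^n<1/4$ for $n$ large.

\emph{Large degrees.} Let $Z$ be the sum of $\deg(v)$ over all vertices $v$ with $\deg(v)>d$. From $k\binom{n-1}k=(n-1)\binom{n-2}{k-1}$ we get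
\[
\sum_{k>d}k\Pr(\deg(v)=k)=(n-1)p\,\Pr(\xi>d-1),
\]
where $\xi$ is binomial with parameters $n-2$ and $p$. Here $\mathbb E\xi\le d/2$ and $d-1\ge\frac{11}6\cdot\frac d2$ because $d\ge12$. The second Chernoff bound with $\delta=5/6$ and $\mu=d/2$ gives $\Pr(\xi>d-1)\le e^{-25d/216}\le e^{-d/9}$, so $\mathbb EZ\le\frac12nde^{-d/9}$. By Markov's inequality, with probability at least $3/4$ we have $Z\le2nde^{-d/9}\le2nde^{-8}\le nd/48$.

\emph{Minors.} Let $r=\lceil2\sqrt{nd/\log d}\,\rceil$. If $G$ has a $K_r$ minor, then choosing a spanning tree in each branch set gives a set $X\subseteq V$ and a forest $F\subseteq G$ with vertex set $X$ and exactly $r$ components, every two of which are adjacent in $G$. Fix $X$ and a forest $F$ on $X$ with components of sizes $k_1,\dots,k_r$; it has $f=|X|-r$ edges. The event $F\subseteq G$ and the $\binom r2$ adjacency events concern disjoint sets of pairs, so they are independent, and all of them hold with probability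
\[
p^f\prod_{i<j}\big(1-(1-p)^{k_ik_j}\big)\le p^f\exp\Big(-\sum_{i<j}(1-p)^{k_ik_j}\Big).
\]
Since $\sum_{i<j}k_ik_j\le n^2/2$ and $\binom r2\ge r^2/4\ge nd/\log d$, the average of $k_ik_j$ over pairs is at most $n\log d/(2d)$. The function $y\mapsto(1-p)^y$ is convex and decreasing. Also $1-p\ge4^{-p}$ for $0\le p\le1/2$, since $4^{-p}$ is convex in $p$ and equality holds at both ends. By Jensen's inequality,
\[
\sum_{i<j}(1-p)^{k_ik_j}\ge\binom r2\,4^{-pn\log d/(2d)}=\binom r2\,d^{-(\log4)/4}\ge\frac{nd}{\log d}\,d^{-1/2}=\frac{n\sqrt d}{\log d}.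
\]
For given $X$ there are at most $\binom{n(n-1)/2}f$ forests $F$. If $f\ge1$, then $\binom Nf\le(eN/f)^f$ and $pn(n-1)/2\le nd/4$ give
\[
\binom{n(n-1)/2}fp^f\le\Big(\frac{e\,nd/4}f\Big)^f\le\Big(\frac{ed}4\Big)^n\le d^n ,
\]
because $y\mapsto(eA/y)^y$ increases on $(0,A]$ and $f\le n\le nd/4$; for $f=0$ the left side is $1$. Summing over the at most $2^n$ sets $X$, the probability that $G$ has a $K_r$ minor is at most
\[
2^nd^ne^{-n\sqrt d/\log d}\le\exp\big(n(1+\log d-\sqrt d/\log d)\big)\le e^{-n}<\tfrac14 .
\]

\emph{Conclusion.} With positive probability all cuts above are large, $Z\le nd/48$, and $G$ has no $K_r$ minor. Fix such a $G$ and delete all edges at vertices of degree greater than $d$; at most $Z$ edges are deleted. The resulting graph $G_1$ has maximum degree at most $d$ and no $K_r$ minor, and for $n/3\le|S|\le n/2$ the number of its edges leaving $S$ is at least $\frac d8|S|-\frac{nd}{48}\ge\frac d{16}|S|$, as $n\le3|S|$. Lemma~\ref{lem:clean} with $\varepsilon=1/16$ gives an induced subgraph $G_2$ of $G_1$ on at least $2n/3$ vertices with $h(G_2)\ge d/32\ge\varepsilon_0d$.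 It has maximum degree at most $d$ and no $K_r$ minor. Since $r\le2\sqrt{nd/\log d}+1\le3\sqrt{nd/\log d}$, it has no clique minor on $3\sqrt{nd/\log d}$ or more vertices. This proves Theorem~\ref{thm:sharp}. \qed

\begin{thebibliography}{9}

\bibitem{bollobas}
Bollob\'as, European J. Combin., 1988.

\bibitem{kostochka}
Kostochka, Combinatorica, 1984.

\bibitem{list}
List of Open Problems MATRIX-IBS Workshop Structural Graph Theory Downunder III,
\texttt{https://dimag.ibs.re.kr/\allowbreak home/\allowbreak cook/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 14/\allowbreak 2023/\allowbreak 04/\allowbreak Open\_Problems\_\allowbreak Matrix\_IBS\_\allowbreak 2023-10.pdf}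

\bibitem{thomason}
Thomason, Math. Proc. Cambridge Philos. Soc., 1984.

\end{thebibliography}
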